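\title{Martin's conjecture for regressive functions on the arithmetic degrees}

\begin{abstract}
We prove in $\mathsf{ZF}+\mathsf{AD}$ that every arithmetically invariant function $f$ on the reals with $f(x)\le_A x$ is, on a cone and up to arithmetic equivalence, either constant or the identity. A first game replaces $f$ by a continuous function that can be inverted with the help of one real parameter. A second game, about fast-growing functions, is played four times in parallel so as to code that parameter into values of $f$. The argument also applies to the hyperarithmetic degrees and, in $\mathsf{ZFC}$, to Borel functions. The assumption $f(x)\le_A x$ cannot be dropped.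
\end{abstract}

\section{Introduction}

Reals are elements of $2^\omega$. We write $x\le_A y$, and say that $x$ is \emph{arithmetical in} $y$, if $x$, viewed as a set of integers, is definable in first-order arithmetic with a predicate for $y$; equivalently, $x\le_T y^{(n)}$ for some $n$, where $y^{(n)}$ is the $n$-th Turing jump of $y$. We write $x\equiv_A y$ if $x\le_A y$ and $y\le_A x$. The equivalence classes are the \emph{arithmetic degrees}. A function $f:2^\omega\to2^\omega$ is \emph{arithmetically invariant} if $x\equiv_A y$ implies $f(x)\equiv_A f(y)$, so that $f$ induces a map on degrees, and it is \emph{regressive} if $f(x)\le_A x$ for all $x$. The \emph{cone} above $z$ is $\{x: x\ge_A z\}$. A property holds \emph{on a cone} if it holds for all members of some cone, and \emph{cofinally} if every cone has a member for which it holds.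

We work in $\mathsf{ZF}+\mathsf{AD}$, where $\mathsf{AD}$ is the axiom of determinacy. For regressive functions, Martin's conjecture in its arithmetic-degree form asserts that every regressive arithmetically invariant $f$ satisfies one of the following.
\begin{enumerate}
\item[(i)] There is a real $a$ with $f(x)\equiv_A a$ on a cone.
\item[(ii)] $f(x)\equiv_A x$ on a cone.
\end{enumerate}
Question~9.5 of \cite{RMC} asks whether this is true. It is, even if $f$ is regressive only cofinally.

\begin{theorem}[$\mathsf{ZF}+\mathsf{AD}$]\label{thm:main}
Let $f:2^\omega\to2^\omega$ be arithmetically invariant, and suppose that $f(x)\le_A x$ for all $x$, or just for cofinally many $x$. Then either $f$ is constant up to $\equiv_A$ on a cone, or $f(x)\equiv_A x$ on a cone.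
\end{theorem}

The proof uses $\mathsf{AD}$ only for the determinacy of two explicit games, and it uses no choice principle.

A regressive invariant function extracts from each real a part of its information, in a way that depends only on the degree. Both alternatives occur: the identity and the jump $x\mapsto x'$ satisfy (ii), and for fixed $a$ the function equal to $a$ on the cone above $a$ and to $0$ elsewhere satisfies (i). A natural attempt at something in between, keeping the even bits of $x$, is regressive but not invariant: for non-arithmetical $z$ the reals $z\oplus0$ and $0\oplus z$ are equivalent, while their even halves $z$ and $0$ are not.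

With the axiom of choice the dichotomy fails. Every cone contains $2^{\aleph_0}$ degrees, so a recursion of length $2^{\aleph_0}$ that picks two unused degrees from each cone produces a union of degrees $B$ such that $B$ and its complement are both cofinal. The function equal to $x$ on $B$ and to $0$ off $B$ is regressive and invariant and satisfies neither (i) nor (ii). Under $\mathsf{AD}$ there is no such $B$: by Martin's cone theorem (Lemma~\ref{lem:cone}) the sets of degrees that contain a cone form an ultrafilter. For a normal ultrafilter on a cardinal $\kappa$, each $f:\kappa\to\kappa$ with $f(\alpha)\le\alpha$ is almost everywhere constant or almost everywhere the identity, and Theorem~\ref{thm:main} is the same statement for the cone ultrafilter. This is the reason to guess a positive answer. The reason for caution is that invariant functions in general are not so well ordered: we show in Section~\ref{sec:tri} that some arithmetically invariant $f$ makes $f(x)$ incomparable with $x$ on a cone.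

The proof uses four properties of $\le_A$, isolated in Section~\ref{sec:adm}, and we carry it out once for every reducibility that has them (Theorem~\ref{thm:general}). Section~\ref{sec:idea} reduces the theorem to recovering a single real parameter and shows the coding idea in its simplest case. Sections~\ref{sec:red}--\ref{sec:code} contain the proof. Section~\ref{sec:ext} treats the hyperarithmetic degrees and Borel functions.

\section{Jumps, games and cones}\label{sec:prelim}

For a finite or infinite sequence $x$, $x\upharpoonright j$ is its initial segment of length $j$, and $\subseteq$ is the initial segment relation. The length of a string $\nu$ is $|\nu|$, concatenation is $\rho^\frown x$, and $[\rho]$ is the set of reals extending $\rho\in2^{<\omega}$. The join $x\oplus y$ has $x(i)$ at position $2i$ and $y(i)$ at position $2i+1$. A function $h\in\omega^\omega$ is identified with its graph, so that relations such as $h\le_A g$ make sense, and $\hat h\ge h$ means $\hat h(k)\ge h(k)$ for all $k$.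

Let $\Phi_k$ be the $k$-th Turing functional. The jump of $g$ is $g'=\{k:\Phi_k^g(k)\text{ halts}\}$. We use that $g\le_T g'$ by a program independent of $g$, that $g'\not\le_T g$, and that $g\le_T u$ implies $g'\le_T u'$. Put $g^{(0)}=g$, $g^{(n+1)}=(g^{(n)})'$ and $g^{(\omega)}=\{\langle n,k\rangle:k\in g^{(n)}\}$. Then $g^{(\omega)}\not\le_A g$, since $g^{(\omega)}\le_T g^{(n)}$ would give $g^{(n+1)}\le_T g^{(n)}$. Hence
\begin{equation}\label{eq:unbounded}
\text{no real $a$ satisfies $x\le_A a$ for all $x$ in a cone,}
\end{equation}
because the cone above $z$ contains $z\oplus a^{(\omega)}$. The cones above $z_0$ and $z_1$ intersect in the cone above $z_0\oplus z_1$. So (i) and (ii) exclude each other: together they would give $x\equiv_A a$ on a cone.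

In our games players I and II alternate for $\omega$ rounds, choosing moves from countable sets with a fixed computable coding by integers. A strategy assigns a move to every finite sequence of moves of the opponent, whether or not those moves obey the rules, and is coded by a real that we denote by the same letter. A fixed program computes the resulting play from a strategy and the opponent's moves. $\mathsf{AD}$ states that in each such game, whatever the set of plays won by I, one of the players has a winning strategy. We use it in one pattern: each strategy of II is defeated by a play that depends on that strategy, and $\mathsf{AD}$ then supplies one strategy for I that defeats all plays of II.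

The next lemma is needed only in Section~\ref{sec:tri}.

\begin{lemma}[Martin's cone theorem; $\mathsf{ZF}+\mathsf{AD}$]\label{lem:cone}
If $B\subseteq2^\omega$ is closed under $\equiv_A$, then $B$ contains a cone or is disjoint from a cone. In particular, if $B$ is cofinal, it contains a cone.
\end{lemma}

\begin{proof}
Let I play the bits of $u$ and II the bits of $v$, and let I win iff $u\oplus v\in B$. Suppose $s$ is a winning strategy for I and $x\ge_A s$. Let II play $v=x\oplus s$. Then $u\oplus v\equiv_T x\oplus s\equiv_A x$ and $u\oplus v\in B$, so $x\in B$. If $s$ is a winning strategy for II, let I play $u=x\oplus s$ to get $x\notin B$ for all $x\ge_A s$.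
\end{proof}

\section{Reducibilities with moduli}\label{sec:adm}

\begin{definition}\label{def:adm}
A preorder $\le_D$ on $2^\omega$ is \emph{admissible} if the following hold.
\begin{enumerate}
\item[(D1)] $x\le_T y$ implies $x\le_D y$.
\item[(D2)] $x\le_D z$ and $y\le_D z$ imply $x\oplus y\le_D z$.
\item[(D3)] $x'\le_D x$.
\item[(D4)] If $a\le_D b$, there is a nondecreasing $h\in\omega^\omega$ with $h\le_D b$ such that $a\le_T b\oplus\hat h$ for every $\hat h\ge h$.
\end{enumerate}
\end{definition}

Conditions (D1) and (D2), with transitivity, say that whatever is computable from finitely many reals $\le_D z$ is itself $\le_D z$. We use this closure property without comment. Condition (D4) says that all a machine with oracle $b$ lacks in order to compute $a$ is a bound on how long to wait, and that one such bound, a \emph{modulus} $h$ for $a$ over $b$, is $\le_D b$. The basic example is the modulus of the jump. For a real $g$ let $m_g(k)$ be the least $s$ such that, for all $j\le k$ with $j\in g'$, the computation $\Phi_j^g(j)$ halts within $s$ steps.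

\begin{lemma}\label{lem:modulus}
The function $m_g$ is nondecreasing and computable from $g'$ by a program independent of $g$. If $s\ge m_g(k)$ and $j\le k$, then $j\in g'$ iff $\Phi_j^g(j)$ halts within $s$ steps. In particular $g'\le_T g\oplus\hat h$ for every $\hat h\ge m_g$.
\end{lemma}

\begin{proof}
The condition defining $m_g(k)$ becomes stronger as $k$ grows, so $m_g$ is nondecreasing. To compute $m_g(k)$, ask $g'$ which $j\le k$ belong to $g'$, run those computations with oracle $g\le_T g'$, and take the longest halting time. The second statement is the definition of $m_g(k)$, and the third is its case $k=j$, $s=\hat h(j)$.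
\end{proof}

\begin{lemma}\label{lem:arith}
The relation $\le_A$ is admissible.
\end{lemma}

\begin{proof}
If $x\le_T y^{(n)}$ and $y\le_T z^{(m)}$ then $x\le_T z^{(m+n)}$ by monotonicity of the jump, so $\le_A$ is transitive. For (D1) and (D3) take $n=0$ and $n=1$, and for (D2) take the larger of the two exponents. For (D4) let $a\le_T b^{(n)}$ and put $h(k)=\max_{i<n}m_{b^{(i)}}(k)$, with $h=0$ if $n=0$. Then $h$ is nondecreasing, and $h\le_T b^{(n)}$ because $m_{b^{(i)}}\le_T b^{(i+1)}$. Let $\hat h\ge h$. If $i<n$ and $b^{(i)}\le_T b\oplus\hat h$, then $b^{(i+1)}\le_T b^{(i)}\oplus\hat h\le_T b\oplus\hat h$ by Lemma~\ref{lem:modulus}. By induction $a\le_T b^{(n)}\le_T b\oplus\hat h$.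
\end{proof}

The notions $\equiv_D$, $\equiv_D$-invariant and $\le_D$-cone are defined as for $\le_A$. Theorem~\ref{thm:main} follows from Lemma~\ref{lem:arith} and the next theorem.

\begin{theorem}[$\mathsf{ZF}+\mathsf{AD}$]\label{thm:general}
Let $\le_D$ be admissible. If $f:2^\omega\to2^\omega$ is $\equiv_D$-invariant and for every $z$ there is $x\ge_D z$ with $f(x)\le_D x$, then on a $\le_D$-cone either $f$ is constant up to $\equiv_D$ or $f(x)\equiv_D x$.
\end{theorem}

For Sections~\ref{sec:idea}--\ref{sec:code} fix $\le_D$ and $f$ as in Theorem~\ref{thm:general}, and assume that $f$ is not constant up to $\equiv_D$ on any $\le_D$-cone. We must show that $f(x)\equiv_D x$ on a $\le_D$-cone. The reader may take $\le_D$ to be $\le_A$ throughout.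

\section{One missing parameter, and the simplest coding}\label{sec:idea}

The first step, proved in Section~\ref{sec:red}, replaces $f$ by a function that is computable and computably invertible relative to one real.

\begin{proposition}\label{prop:G}
There are a real $c$ and a continuous $G:2^\omega\to2^\omega$ such that for all $w$
\[
G(w)\le_T w\oplus c,\qquad w\le_T G(w)\oplus c,\qquad G(w)\equiv_D f(w\oplus c).
\]
\end{proposition}

If $w\ge_D c$ then $w\oplus c\equiv_D w$, so invariance and the proposition give
\begin{equation}\label{eq:G}
G(w)\equiv_D f(w)\quad\text{and}\quad f(w)\le_D w\le_D f(w)\oplus c\qquad\text{for all }w\ge_D c.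
\end{equation}
It remains to show that $c\le_D f(y)$ for all $y$ in a cone. Invariance provides the resource: if $y\ge_D c$ and $w_1,\dots,w_m\equiv_D y$, then each $G(w_a)$ is equivalent to $f(y)$, so everything $\le_D G(w_1)\oplus\dots\oplus G(w_m)$ is $\le_D f(y)$. We may use $c$ to build the $w_a$, but the decoding of $c$ from the $G(w_a)$ may not use $c$, and the only method we have so far for reading anything off $G(w)$ does use it. The way out is to extract integer-valued functions $h_a\le_D G(w_a)$ whose values we can force to be large, and to store a bit in the answer to the question which of two numbers is larger. Comparing two numbers needs no parameter.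

Consider the \emph{one-step game}. In round $i$, II plays a challenge $k_i\in\omega$ and a bit $y(i)$; then I plays a number $h(i)>k_i$ and a bit $w(i)$. Player I wins iff $h\le_D G(w)$ and $y\le_D w$. Suppose I had a winning strategy $\sigma$, and let $y\ge_T c\oplus\sigma$. Run two plays against $\sigma$, in both of which II's bits are those of $y$. If $c(i)=0$, issue the challenge $0$ in round $i$ of play 1, observe $h_1(i)$, and issue the challenge $h_1(i)$ in round $i$ of play 2, so that $h_2(i)>h_1(i)$. If $c(i)=1$, interchange the plays. For instance, if $\sigma$ answers with $h(i)=h(i-1)+k_i+1$, where $h(-1)=0$, and $c$ begins with $0,1,1$, the plays begin as follows.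
\[
\begin{array}{c|c|cc|cc}
i & c(i) & k_i\text{ in play 1} & h_1(i) & k_i\text{ in play 2} & h_2(i)\\ \hline
0 & 0 & 0 & 1 & 1 & 2\\
1 & 1 & 3 & 5 & 0 & 3\\
2 & 1 & 4 & 10 & 0 & 4
\end{array}
\]
Whatever $\sigma$ is, $c(i)=1$ iff $h_1(i)>h_2(i)$, so $c\le_T h_1\oplus h_2$. Both plays are computable from $y$ and won by I, so $w_a\equiv_D y$, $h_a\le_D G(w_a)\equiv_D f(y)$, and $c\le_D f(y)$.

The difficulty is to defeat the strategies of II. Take a strategy that ignores I's moves and plays $k_i=\kappa(i)$ for a fixed function $\kappa$. To beat it, I needs $h\le_D G(w)$ with $h(i)>\kappa(i)$ for \emph{all} $i$. What we can prove directly (Lemma~\ref{lem:escape}) is that for $w\ge_T\kappa\oplus c$ some $h\le_D G(w)$ is not bounded by any $w$-computable function. This gives $h(i)>\kappa(i)$ for \emph{infinitely many} $i$, since otherwise a finite modification of $\kappa$ would bound $h$, and it gives no more. In the actual game I may therefore play $h$ in blocks and choose the places where a challenge must be met. The price is that a decoder who sees only the functions $h_a$ does not know these places. Two devices repair this: $h$ is required to be nondecreasing, so that a large value stays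 visible at all later places, and two further plays tell the decoder where to look.

\section{Reduction to a continuous function}\label{sec:red}

The relation $f(x)\le_A x$ allows a number of jumps and a program that depend on $x$. The first game removes both, by making I produce a real together with its image under $f$, bit by bit. To keep I from playing one fixed real, we require it to lie above the real played by II.

\medskip
\noindent\textbf{The game $\Gamma_1$.} In round $i$, I plays bits $x(i)$ and $g(i)$, and then II plays a bit $y(i)$. Player I wins iff $g=f(x)$ and $y\le_D x$.

\begin{lemma}\label{lem:game1}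
Player II has no winning strategy in $\Gamma_1$.
\end{lemma}

\begin{proof}
Let $\tau$ be a strategy for II. Pick $x\ge_D\tau$ with $f(x)\le_D x$, and let I play $x$ and $g=f(x)$. The answer $y$ of $\tau$ satisfies $y\le_T\tau\oplus x\oplus f(x)\le_D x$, so I wins.
\end{proof}

This is the only use of regressivity. It is needed because II sees $f(x)$: if $f(x)\not\le_D x$ for all $x$, then II wins by copying $g$.

\begin{proof}[Proof of Proposition~\ref{prop:G}]
By $\mathsf{AD}$ and Lemma~\ref{lem:game1}, I has a winning strategy $c$ in $\Gamma_1$. Let $X(y)$ be the real $x$ that $c$ produces when II plays $y$. Then $y\le_D X(y)\le_T y\oplus c$. To make $X(y)$ equivalent to $y$ we let II play only reals of the form $y=z\oplus c$. Put $F(z)=f(X(z\oplus c))$. Since $X(z\oplus c)\equiv_D z\oplus c$, invariance gives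
\begin{equation}\label{eq:F}
F(z)\equiv_D f(z\oplus c)\qquad\text{for all }z.
\end{equation}
The real $F(z)$ is the sequence $g$ that $c$ plays against $z\oplus c$. For $\rho\in2^{<\omega}$ of length $l$ let $\varphi(\rho)$ be the string $g(0),\dots,g(2l-1)$ that $c$ plays when II begins with $\rho(0),c(0),\dots,\rho(l-1),c(l-1)$. The map $\varphi$ is $c$-computable, $|\varphi(\rho)|=2|\rho|$, $\rho\subseteq\rho^*$ implies $\varphi(\rho)\subseteq\varphi(\rho^*)$, and $F(z)=\bigcup_l\varphi(z\upharpoonright l)$ for all $z$.

The function $F$ need not be injective, so we restrict it to a perfect tree on which it is. First, $F$ is not constant on any $[\rho]$. For suppose $F$ has the constant value $a$ on $[\rho]$. Given $x\ge_D c$, let $z=\rho^\frown x$. Then $z\oplus c\equiv_T x\oplus c\equiv_D x$, so $f(x)\equiv_D f(z\oplus c)\equiv_D F(z)=a$ by \eqref{eq:F}. Thus $f$ is constant up to $\equiv_D$ on the cone above $c$, contrary to our assumption.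

Define strings $\rho_t$ for $t\in2^{<\omega}$ by recursion on $|t|$. Let $\rho_\emptyset=\emptyset$. Given $\rho_t$, let $(\rho_{t0},\rho_{t1})$ be the first pair, in a fixed computable listing of pairs of strings, such that both strings extend $\rho_t$ and $\varphi(\rho_{t0})$, $\varphi(\rho_{t1})$ are incompatible, that is, neither extends the other. Such a pair exists: take $z_0,z_1\in[\rho_t]$ with $F(z_0)\ne F(z_1)$ and sufficiently long initial segments of them. Since $\varphi$ is monotone, $\rho_{t0}$ and $\rho_{t1}$ are incompatible, and therefore both extend $\rho_t$ properly. The map $t\mapsto\rho_t$ is $c$-computable. Put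
\[
E(w)=\bigcup_k\rho_{w\upharpoonright k},\qquad G(w)=F(E(w))=\bigcup_k\varphi(\rho_{w\upharpoonright k}).
\]
The string $\varphi(\rho_{w\upharpoonright k})$ has length at least $2k$ and is computed from $w\upharpoonright k$ and $c$. So $G$ is continuous and $G(w)\le_T w\oplus c$.

To compute $w$ from $G(w)\oplus c$, suppose $t=w\upharpoonright k$ is known. Compute $\varphi(\rho_{t0})$ and $\varphi(\rho_{t1})$. They are incompatible and $G(w)$ extends $\varphi(\rho_{ti})$ for $i=w(k)$, so $w(k)$ is the unique $i$ with $\varphi(\rho_{ti})\subseteq G(w)$.

Finally, $E(w)\le_T w\oplus c$ and $w\le_T G(w)\oplus c\le_T E(w)\oplus c$, so $E(w)\oplus c\equiv_T w\oplus c$. By \eqref{eq:F} and invariance, $G(w)\equiv_D f(E(w)\oplus c)\equiv_D f(w\oplus c)$.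
\end{proof}

\section{The growth game}\label{sec:growth}

We need fast-growing functions below $G(w)$, found without knowing that $G(w)$ is above $c$. They come from comparing $G(w)$ with $G(w')$. These reals are $\equiv_D$-equivalent by invariance, yet $G(w)$ is computable from $w\oplus c$, while $G(w')\oplus c$ computes $w'$. A modulus that bridges the gap must grow too fast for $w$.

\begin{lemma}\label{lem:escape}
For every $w\ge_T c$ there is a nondecreasing $h\le_D G(w)$ such that no $\hat h\le_T w$ satisfies $\hat h\ge h$.
\end{lemma}

\begin{proof}
By (D3), $w'\equiv_D w$. Both reals are above $c$, so \eqref{eq:G} and invariance give $G(w')\equiv_D f(w')\equiv_D f(w)\equiv_D G(w)$. Let $h$ be given by (D4) for $a=G(w')$ and $b=G(w)$. If $\hat h\ge h$ and $\hat h\le_T w$, then by Proposition~\ref{prop:G}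
\[
w'\le_T G(w')\oplus c\le_T G(w)\oplus\hat h\oplus c\le_T w,
\]
which is impossible.
\end{proof}

Conditions (D3) and (D4) are used nowhere else. Turing reducibility satisfies (D1), (D2) and (D4), with $h=0$, but not (D3), and for it the conclusion of the lemma is false: every $h\le_T G(w)$ is computable from $w\ge_T c$ and bounds itself.

\medskip
\noindent\textbf{The game $\Gamma_2$.} In round $i$, I plays a pair $(\nu_i,u_i)$ with $\nu_i\in\omega^{<\omega}$, $u_i\in2^{<\omega}$ and $|\nu_i|=|u_i|$; this number is the \emph{length} of the move. Then II plays a challenge $k_i\in\omega$ and a bit $y(i)$. Player I must obey the rules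
\[
\nu_i\subsetneq\nu_{i+1},\qquad u_i\subsetneq u_{i+1},\qquad\nu_{i+1}(|\nu_i|)>k_i
\]
for all $i$, and loses otherwise. If I obeys them, put $h=\bigcup_i\nu_i$ and $w=\bigcup_iu_i$. Then I wins iff
\[
h\text{ is nondecreasing},\qquad h\le_D G(w),\qquad y\le_D w.
\]
So the first new value of $h$ after a challenge must exceed it, but I decides how long each block is.

\begin{lemma}\label{lem:game2}
Player II has no winning strategy in $\Gamma_2$.
\end{lemma}

\begin{proof}
Let $\tau$ be a strategy for II. Put $w=\tau\oplus c$ and take $h$ from Lemma~\ref{lem:escape}. Player I will play initial segments of $h$ and $w$, ending each block at a place where the next value of $h$ exceeds the challenge that $\tau$ is about to issue. Define $j_0<j_1<\cdots$ recursively. Suppose I has played $(h\upharpoonright j_l,w\upharpoonright j_l)$ in the rounds $l<i$. For a move $(\nu,u)$ let $\kappa_i(\nu,u)$ be the challenge that $\tau$ issues if I plays $(\nu,u)$ in round $i$. Let $b_i=j_{i-1}+1$, with $b_0=0$, and let $j_i$ be the least $j\ge b_i$ with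
\[
h(j)>\kappa_i(h\upharpoonright j,w\upharpoonright j),
\]
if there is one.

We claim that every $j_i$ is defined. Otherwise, for the least $i$ with $j_i$ undefined, and with $b=b_i$ and $\kappa=\kappa_i$, we have $h(j)\le\kappa(h\upharpoonright j,w\upharpoonright j)$ for all $j\ge b$. This bound on $h(j)$ refers to $h\upharpoonright j$, which $w$ cannot compute, so we maximize over all strings that lie below the bounds already found. Let $\hat h(j)=h(j)$ for $j<b$, and for $j\ge b$ let
\[
\hat h(j)=\max\{\kappa(\nu,w\upharpoonright j): |\nu|=j\text{ and }\nu(l)\le\hat h(l)\text{ for all }l<j\}.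
\]
The maximum is over a finite nonempty set that can be listed from $\hat h\upharpoonright j$, and $\kappa$ is computable from $\tau$ and the finitely many earlier moves. So $\hat h\le_T\tau\oplus w\le_T w$. If $j\ge b$ and $h(l)\le\hat h(l)$ for all $l<j$, then $\nu=h\upharpoonright j$ is admitted in the maximum, and $\hat h(j)\ge\kappa(h\upharpoonright j,w\upharpoonright j)\ge h(j)$. By induction $\hat h\ge h$, contrary to the choice of $h$.

So I can play $(h\upharpoonright j_i,w\upharpoonright j_i)$ in round $i$, for all $i$. The rules are obeyed: the lengths increase, and $\nu_{i+1}(|\nu_i|)=h(j_i)>k_i$ by the choice of $j_i$. The unions of I's moves are $h$ and $w$, and $h$ is nondecreasing with $h\le_D G(w)$. The numbers $j_i$, and hence the play, are computable from $h\oplus w\oplus\tau$, and $h\le_D G(w)\le_T w\oplus c\le_T w$. Therefore $y\le_D w$, and I wins against $\tau$.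
\end{proof}

By $\mathsf{AD}$, I has a winning strategy $\sigma$ in $\Gamma_2$. Every finite play according to $\sigma$ extends to an infinite one, which I wins. Hence all moves of $\sigma$ obey the rules and all strings $\nu_i$ that it plays are nondecreasing.

\section{Coding the parameter into four plays}\label{sec:code}

Let $x\ge_D c\oplus\sigma$ and $y=x\oplus c\oplus\sigma$, so that $y\equiv_D x$. We run four plays $a=1,2,3,4$ of $\Gamma_2$ against $\sigma$. In round $i$ of each play II's bit is $y(i)$, and only the challenges remain to be chosen. Let $h_a,w_a$ be the objects built in play $a$, and let $\ell_a$ be the length of I's latest move in play $a$ at the current moment of the construction. The values $h_a(l)$ for $l<\ell_a$ are already fixed. The construction consists of one repeated operation.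

\medskip
\noindent$\mathrm{Adv}(a,k,L)$: in play $a$, II issues the challenge $k$ once, and then issues the challenge $0$ in further rounds until I's latest move has length greater than $L$.
\medskip

The operation terminates because the lengths increase strictly. If $\ell$ is the value of $\ell_a$ before the operation, then $h_a(\ell)>k$ by the rules. Since $h_a$ is nondecreasing,
\begin{equation}\label{eq:adv}
\text{if $\ell_a\le L$ before $\mathrm{Adv}(a,k,L)$, then afterwards $h_a(L)$ is fixed and $h_a(L)>k$.}
\end{equation}
Thus a challenge can be read at any place $L$ that bounds the current length. This is the only use of monotonicity.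

If the decoder knows a number $q\ge\ell_1,\ell_2$, plays 1 and 2 can store a bit at $q$ as in Section~\ref{sec:idea}. Afterwards $\ell_1$ and $\ell_2$ have grown, and the decoder needs a new bound. A third play with $\ell_3\le q$ can announce one, since the challenge $\max(\ell_1,\ell_2)$ makes $h_3(q)$ such a bound. But I chooses the new length of play 3 after seeing the challenge, so $h_3(q)$ need not bound the new $\ell_3$, and the next announcement would have no known place. We therefore use two auxiliary plays that bound each other's lengths in turn.

At the start I has made the same first move in all four plays; let $q_0$ be its length. Stage $r$ begins with a number $q=q_r$ such that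
\begin{equation}\label{eq:inv}
\ell_1,\ell_2,\ell_3\le q_r,
\end{equation}
with no assumption on $\ell_4$, and has three steps.
\begin{enumerate}
\item[(1)] \emph{Store $c(r)$.} Let $(a,b)=(1,2)$ if $c(r)=0$ and $(a,b)=(2,1)$ if $c(r)=1$. Perform $\mathrm{Adv}(a,0,q)$, which fixes $h_a(q)$, and then $\mathrm{Adv}(b,h_a(q),q)$. Since $\ell_b\le q$ beforehand, \eqref{eq:adv} gives $h_b(q)>h_a(q)$.
\item[(2)] \emph{Bound $\ell_4$.} Perform $\mathrm{Adv}(3,\ell_4,q)$. Since $\ell_3\le q$ beforehand, the number $p=h_3(q)$ is fixed and $p>\ell_4$.
\item[(3)] \emph{Bound the new $\ell_1,\ell_2,\ell_3$.} Perform $\mathrm{Adv}(4,\max(\ell_1,\ell_2,\ell_3),p)$ with the current lengths. Since $\ell_4<p$ beforehand, $q_{r+1}=h_4(p)$ is fixed and exceeds $\max(\ell_1,\ell_2,\ell_3)$.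
\end{enumerate}
Step (3) does not change $\ell_1,\ell_2,\ell_3$, so \eqref{eq:inv} holds for $r+1$. Every play advances at every stage, so all four plays are infinite, and I wins them.

From $h_1\oplus h_2\oplus h_3\oplus h_4$ and the integer $q_0$ we compute $q_{r+1}=h_4(h_3(q_r))$ for all $r$, and $c(r)=1$ iff $h_1(q_r)>h_2(q_r)$. Hence
\begin{equation}\label{eq:decode}
c\le_T h_1\oplus h_2\oplus h_3\oplus h_4 .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
The construction consults only $\sigma$, $c$ and the bits of $y$, so the four plays are computable from $y$, and $w_a\le_T y$. Since I wins each play, $y\le_D w_a$ and $h_a\le_D G(w_a)$. Thus $w_a\equiv_D y\ge_D c$, and \eqref{eq:G} with invariance gives $G(w_a)\equiv_D f(w_a)\equiv_D f(y)$. So all four $h_a$ are $\le_D f(y)$, and $c\le_D f(y)$ by \eqref{eq:decode}. By \eqref{eq:G} again,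
\[
f(y)\le_D y\le_D f(y)\oplus c\le_D f(y).
\]
Since $x\equiv_D y$, we obtain $f(x)\equiv_D f(y)\equiv_D y\equiv_D x$ for every $x\ge_D c\oplus\sigma$.
\end{proof}

\section{Hyperarithmetic degrees and Borel functions}\label{sec:ext}

Write $a\le_h b$ if $a$ is hyperarithmetic in $b$, that is, $\Delta^1_1$ in $b$. We recall the description of $\le_h$ by iterated jumps. Let $L$ be a $b$-computable well-ordering of a $b$-computable set $\mathrm{field}(L)\subseteq\omega$. Define by recursion along $L$, for $p\in\mathrm{field}(L)$,
\[
H^{[<p]}=b\oplus\{\langle q,n\rangle:q<_Lp,\ n\in H^{[q]}\},\qquad H^{[p]}=(H^{[<p]})',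
\]
and let $H=\{\langle p,n\rangle:p\in\mathrm{field}(L),\ n\in H^{[p]}\}$ be the \emph{jump hierarchy} over $b$ along $L$. The standard facts are that $H\le_h b$, and that every $a\le_h b$ satisfies $a\le_T b\oplus H$ for some such $L$.

\begin{proposition}\label{prop:hyp}
The relation $\le_h$ is admissible, so Theorem~\ref{thm:general} holds for the hyperarithmetic degrees.
\end{proposition}

\begin{proof}
Transitivity and (D1)--(D3) are the basic closure properties of $\Delta^1_1$; for (D3) note that $x'$ is arithmetical in $x$. For (D4) let $a\le_h b$ and take $L$ and $H$ with $a\le_T b\oplus H$. There are infinitely many jumps to account for, so the modulus at $k$ takes care of the columns with index at most $k$: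
\[
h(k)=\max\{m_{H^{[<p]}}(k):p\le k,\ p\in\mathrm{field}(L)\},
\]
with maximum $0$ for the empty set. Each $m_{H^{[<p]}}$ is nondecreasing and the set of admitted $p$ grows with $k$, so $h$ is nondecreasing. By Lemma~\ref{lem:modulus} one program computes $m_{H^{[<p]}}$ from the column $H^{[p]}$, so $h\le_T b\oplus H$ and $h\le_h b$.

Let $\hat h\ge h$. For $p\in\mathrm{field}(L)$ and $k=\max(n,p)$ we have $\hat h(k)\ge m_{H^{[<p]}}(k)$, so by Lemma~\ref{lem:modulus}
\[
n\in H^{[p]}\iff\Phi_n^{H^{[<p]}}(n)\text{ halts within }\hat h(\max(n,p))\text{ steps}.
\]
Read this as a recursive procedure with oracle $b\oplus\hat h$. On input $(p,n)$ it simulates $\Phi_n(n)$ for the given number of steps. It answers a query about $b$ from the oracle. For a query about $\langle q,n'\rangle$ it uses $b$ to test whether $q<_Lp$, answers no if not, and otherwise calls itself on $(q,n')$. Each call makes finitely many queries, and each recursive call concerns some $q<_Lp$. By induction along the well-ordering $L$ the procedure terminates with the correct answer on every input. Hence $H\le_T b\oplus\hat h$ and $a\le_T b\oplus\hat h$.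
\end{proof}

\begin{proposition}[$\mathsf{ZFC}$]\label{prop:borel}
Theorem~\ref{thm:main} holds for Borel functions $f$.
\end{proposition}

\begin{proof}
By Martin's Borel determinacy theorem, a game with integer moves is determined if the set of plays won by I is Borel. The proof above uses $\mathsf{AD}$ only for $\Gamma_1$ and $\Gamma_2$, so it suffices to check their payoff sets for $\le_A$. The relation $u\le_A v$ is Borel: it is the union over $n,e$ of the relations $u=\Phi_e^{v^{(n)}}$, the map $v\mapsto v^{(n)}$ is Borel, and $u=\Phi_e^{v}$ is an arithmetical relation. The graph of a Borel $f$ is Borel, so the payoff set of $\Gamma_1$ is Borel. In $\Gamma_2$ the plays in which I obeys the rules form a closed set, on which $h$, $w$, $y$ and $G(w)$ depend continuously on the play. So the payoff set of $\Gamma_2$ is Borel.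
\end{proof}

\section{Invariant functions that are not regressive}\label{sec:tri}

Theorem~\ref{thm:main} limits how an arbitrary invariant function can be placed relative to the identity.

\begin{theorem}[$\mathsf{ZF}+\mathsf{AD}$]\label{thm:tri}
For every arithmetically invariant $f$, exactly one of the following holds on a cone: \textup{(a)} $f$ is constant up to $\equiv_A$; \textup{(b)} $f(x)\ge_A x$; \textup{(c)} $f(x)$ and $x$ are $\le_A$-incomparable.
\end{theorem}

\begin{proof}
Any two cones intersect in a cone, so (b) and (c) exclude each other. If $f(x)\equiv_A a$ on a cone, then $f(x)\le_A x$ for the $x$ in that cone that lie above $a$, which excludes (c); and (b) would give $x\le_A a$ on a cone, contrary to \eqref{eq:unbounded}.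

If $f$ is constant up to $\equiv_A$ on a cone we have (a), and if $f(x)\equiv_A x$ on a cone we have (b). Otherwise Theorem~\ref{thm:main} shows that $\{x:f(x)\le_A x\}$ is not cofinal, so $f(x)\not\le_A x$ on a cone. The set $\{x:f(x)\ge_A x\}$ is closed under $\equiv_A$, so by Lemma~\ref{lem:cone} it contains a cone, which is (b), or is disjoint from a cone, which gives (c).
\end{proof}

Case (a) occurs for constants and case (b) for the identity and for $x\mapsto x^{(\omega)}$. A function in case (c) satisfies neither (i) nor (ii), so the next proposition shows that regressivity cannot be dropped from Theorem~\ref{thm:main}. A Borel equivalence relation on a Polish space is \emph{countable} if its classes are countable. A countable Borel equivalence relation $E^*$ on $Y$ is \emph{universal} if for every countable Borel equivalence relation $E$ on a Polish space $X$ there is a Borel $r:X\to Y$ such that $s\mathrel{E}t$ iff $r(s)\mathrel{E^*}r(t)$. By a theorem of Slaman and Steel, published in \cite{MSS}, the relation $\equiv_A$ is universal.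

\begin{proposition}[$\mathsf{ZF}+\mathsf{AD}$]\label{prop:third}
There is an arithmetically invariant $f$ such that $f(x)$ and $x$ are $\le_A$-incomparable on a cone.
\end{proposition}

\begin{proof}
In $\mathsf{ZFC}$, apply universality to the disjoint union of two copies of $\equiv_A$, a countable Borel equivalence relation on $2^\omega\times\{0,1\}$. This gives a Borel $r:2^\omega\times\{0,1\}\to2^\omega$ with
\begin{equation}\label{eq:r}
r(x,i)\equiv_A r(y,j)\iff x\equiv_A y\text{ and }i=j .
\end{equation}
We transfer $r$ to our setting by absoluteness. Code $r$ by a real $e$ that lists Borel codes for the sets $\{(x,i):r(x,i)(n)=1\}$, and write $r=r_e$. Being such a code is a $\Pi^1_1$ property, on codes the relation $u=r_e(x,i)$ agrees with a $\Sigma^1_1$ relation, and $\equiv_A$ is $\Delta^1_1$. Hence the statement ``$e$ is a code, and for all $x,y,i,j,u,v$ with $u=r_e(x,i)$ and $v=r_e(y,j)$ we have $u\equiv_A v$ iff $x\equiv_A y$ and $i=j$'' is $\Pi^1_1$, and the existence of such an $e$ is a $\Sigma^1_2$ sentence. It is true in the constructible universe $L$, which satisfies $\mathsf{ZFC}$. By Shoenfield absoluteness a $\Sigma^1_2$ sentence has the same truth value in $L$ and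 in $V$. So $r$ exists in $V$.

Let $f_i(x)=r(x,i)$. By \eqref{eq:r} each $f_i$ is arithmetically invariant and injective on degrees. A cone contains more than one degree by \eqref{eq:unbounded}, so neither $f_i$ is in case (a) of Theorem~\ref{thm:tri}. Suppose both are in case (b), and let $B_i=\{z:\exists x\ z\equiv_A f_i(x)\}$. These sets are closed under $\equiv_A$, and they are disjoint by \eqref{eq:r}. Each $B_i$ is cofinal: given $z$, take $x\ge_A z$ with $f_i(x)\ge_A x$; then $f_i(x)\in B_i$ lies above $z$. By Lemma~\ref{lem:cone} both sets contain cones, which is impossible because two cones intersect. So one of $f_0,f_1$ is in case (c).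
\end{proof}

\begin{thebibliography}{9}

\bibitem{MSS}
Marks, Slaman, and Steel, \emph{Martin's conjecture, arithmetic equivalence, and countable Borel equivalence relations}.

\bibitem{RMC}
\emph{Results on Martin's Conjecture}, \texttt{https://math.ucla.edu/\textasciitilde{}pglutz/thesis.pdf}.

\end{thebibliography}
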